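\title{Sequential connectedness of dyadic compacta and measurable cardinals}

\begin{abstract}
A space is sequentially connected if it is not the union of two nonempty disjoint sequentially closed sets. We show that the conjecture ``every connected dyadic compact space is sequentially connected'' is equivalent to the nonexistence of measurable cardinals. More precisely, it holds for all spaces of weight less than the first measurable cardinal and fails at every weight greater than or equal to it. The positive part rests on a classification of the sequentially continuous two-valued functions on a Cantor cube as Boolean combinations of finitely many $\sigma$-complete ultrafilters. The counterexample is a transfinite version of the Gray-code presentation of $[0,1]$.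
\end{abstract}

\section{Introduction}

All spaces are Hausdorff. A subset $Y$ of a space $X$ is \emph{sequentially closed} if it contains the limit of every sequence of points of $Y$ that converges in $X$. The space $X$ is \emph{sequentially connected} if it is not the union of two nonempty disjoint sequentially closed subsets.

Closed sets are sequentially closed, so a sequentially connected space is connected. In a first countable space the two kinds of closed sets coincide, and so do the two kinds of connectedness. A path-connected space is sequentially connected as well: a partition into sequentially closed sets pulls back, along a path joining the two pieces, to a partition of $[0,1]$ into nonempty closed sets. In general, sequential connectedness asks whether the connectedness of $X$ can be witnessed by convergent sequences alone, and compactness does not guarantee this.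

\begin{example}\label{ex:long}
Let $Z=(\omega_1\times[0,1))\cup\{\infty\}$, ordered lexicographically with $\infty$ on top, in the order topology. The order is dense and every subset has a supremum, so $Z$ is connected and compact. A sequence in $Z\setminus\{\infty\}$ is bounded by some point $(\alpha,0)$, so it does not converge to $\infty$. Thus $Z\setminus\{\infty\}$ and $\{\infty\}$ are sequentially closed, and $Z$ is not sequentially connected.
\end{example}

A compact space is \emph{dyadic} if it is a continuous image of a Cantor cube $\{0,1\}^\kappa$ for some cardinal $\kappa$. We quote two facts from \cite{LCA}: by the Ivanovsky--Kuz'minov theorem every compact topological group is dyadic, and every connected locally compact Abelian group is sequentially connected. So connected compact Abelian groups are both dyadic and sequentially connected, and one may ask whether the first property is the reason for the second. This is the conjecture posed in \cite{LCA}.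

\medskip
\noindent\textbf{Conjecture.} \emph{Every connected dyadic compact space is sequentially connected.}
\medskip

There is a direct line of attack. Call a set \emph{sequentially clopen} if it and its complement are sequentially closed. A partition of a dyadic space into two sequentially closed sets pulls back to a sequentially clopen subset of a cube, and the conjecture follows if every such subset is clopen. This is a plausible guess, because a cube has many convergent sequences: one can approach any point by changing it on the members of any sequence of pairwise disjoint sets of coordinates. The guess has one kind of counterexample, and it comes from set theory.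

We identify $\{0,1\}^T$ with the power set $\mathcal P(T)$, a subset $x\subset T$ being identified with its indicator function; thus $x(\beta)=1$ if $\beta\in x$ and $x(\beta)=0$ otherwise. An \emph{ultrafilter} on $T$ is a family $U\subset\mathcal P(T)$ that does not contain $\emptyset$, is closed under supersets and finite intersections, and contains $S$ or $T\setminus S$ for every $S\subset T$. It is \emph{principal} if it contains a singleton $\{\alpha\}$, in which case $U=\{S:\alpha\in S\}$, and it is \emph{$\sigma$-complete} if it is closed under countable intersections. Principal ultrafilters are $\sigma$-complete. We write $[x\in U]$ for the number that is $1$ if $x\in U$ and $0$ otherwise. Under our identification an ultrafilter on $T$ is a subset of the cube $\{0,1\}^T$, and we shall see in Section~\ref{sec:cube} that a nonprincipal $\sigma$-complete ultrafilter is sequentially clopen but not clopen.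

Let $\mu_0$ be the least cardinal that carries a nonprincipal $\sigma$-complete ultrafilter; if there is none, put $\mu_0=\infty$, with the convention that $\lambda<\infty$ for every cardinal $\lambda$. An uncountable cardinal $\kappa$ is \emph{measurable} if it carries a nonprincipal ultrafilter closed under intersections of fewer than $\kappa$ sets. By a standard theorem of Ulam and Tarski, if $\mu_0$ exists, then it is the first measurable cardinal, so $\mu_0=\infty$ means that there are no measurable cardinals. The proofs below use only the definition of $\mu_0$.

A function $g\colon\{0,1\}^T\to\{0,1\}$ is \emph{sequentially continuous} if $x_n\to x$ implies $g(x_n)\to g(x)$, that is, $g(x_n)=g(x)$ for all large $n$. The \emph{weight} $w(X)$ of a space $X$ is the least cardinality of a base of its topology. The following three theorems are proved in ZFC. The first says that $\sigma$-complete ultrafilters are the only obstruction to the guess above.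

\begin{theorem}\label{thm:class}
Let $\kappa$ be a cardinal. A function $g\colon\{0,1\}^\kappa\to\{0,1\}$ is sequentially continuous if and only if there are $n\ge0$, $\sigma$-complete ultrafilters $U_1,\dots,U_n$ on $\kappa$ (possibly principal) and a function $h\colon\{0,1\}^n\to\{0,1\}$ such that
\[
g(x)=h([x\in U_1],\dots,[x\in U_n])\qquad\text{for all }x\subset\kappa .
\]
Hence, if $\kappa<\mu_0$, every sequentially clopen subset of $\{0,1\}^\kappa$ is clopen.
\end{theorem}

\begin{theorem}\label{thm:positive}
Every connected dyadic compact space of weight less than $\mu_0$ is sequentially connected. In particular, if there are no measurable cardinals, the conjecture holds.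
\end{theorem}

\begin{theorem}\label{thm:counter}
If $\mu_0$ exists, then for every cardinal $\lambda\ge\mu_0$ there is a connected dyadic compact space of weight $\lambda$ that is not sequentially connected.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(a)] Let $\lambda$ be an infinite cardinal. All connected dyadic compact spaces of weight at most $\lambda$ are sequentially connected if and only if $\lambda<\mu_0$.
\item[(b)] The conjecture holds if and only if there are no measurable cardinals.
\item[(c)] If ZFC is consistent, it does not refute the conjecture. If ZFC together with ``there is a measurable cardinal'' is consistent, ZFC does not prove the conjecture.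
\end{enumerate}
\end{corollary}

\begin{proof}
Parts (a) and (b) combine Theorems~\ref{thm:positive} and~\ref{thm:counter}. For (c), Scott's theorem says that $V=L$ implies that there are no measurable cardinals, so the conjecture is a theorem of ZFC${}+V=L$, and this theory is consistent if ZFC is. Conversely, by (b) a proof of the conjecture in ZFC would be a proof in ZFC that there are no measurable cardinals.
\end{proof}

Theorem~\ref{thm:class} is proved in Section~\ref{sec:class}, and Theorem~\ref{thm:positive} is derived from it in Section~\ref{sec:positive}. Theorem~\ref{thm:counter} is proved in Section~\ref{sec:gray}, which depends only on Section~\ref{sec:cube}.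

\section{Sequences and ultrafilters in a Cantor cube}\label{sec:cube}

Let $T$ be a set. The cube $\mathcal P(T)=\{0,1\}^T$ carries the product topology and is compact. A sequence $x_n$ converges to $x$ if and only if, for each $\beta\in T$, $x_n(\beta)=x(\beta)$ for all large $n$. We write $\triangle$ for symmetric difference and think of $x\triangle J$ as the point $x$ with the coordinates in $J$ flipped. ``Countable'' includes finite and empty, and $\mathfrak c=2^{\aleph_0}$. The following facts are used throughout.
\begin{enumerate}
\item[(C1)] If $x_n\to x$ and $y_n\to y$, then $x_n\cup y_n\to x\cup y$ and $x_n\triangle y_n\to x\triangle y$, because each coordinate of the result depends only on the same coordinate of the arguments.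
\item[(C2)] An increasing sequence converges to its union and a decreasing one to its intersection. If $x\subset y_n\subset z_n$ and $z_n\to x$, then $y_n\to x$.
\item[(C3)] If the sets $J_n$ are pairwise disjoint, then $J_n\to\emptyset$, hence $x\triangle J_n\to x$ for every $x$.
\item[(C4)] If $F\subset T$ is countable, then $\mathcal P(F)$ is compact and metrizable, so every sequence of subsets of $F$ has a convergent subsequence.
\item[(C5)] A set $W\subset\mathcal P(T)$ is clopen if and only if membership in $W$ depends on finitely many coordinates. Indeed, a clopen set is compact, hence a finite union of basic open sets, each determined by finitely many coordinates; the converse is immediate.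
\end{enumerate}
A set $A\subset\mathcal P(T)$ is sequentially clopen if and only if its indicator is sequentially continuous. If the indicator is sequentially continuous, a limit of points on one side of the partition lies on that side. If it is not, there are $x_n\to x$ with infinitely many $x_n$ on the side not containing $x$, and this subsequence shows that this side is not sequentially closed.

It matters that both sides are required to be sequentially closed.

\begin{example}\label{ex:sigma}
Let $T$ be uncountable and let $A$ be the family of countable subsets of $T$. A limit of a sequence $x_n$ is contained in $\bigcup_n x_n$, so $A$ is sequentially closed. It is not closed, since it contains the finite sets, which are dense. But the complement of $A$ is not sequentially closed: pairwise disjoint uncountable sets $J_n$ converge to $\emptyset$ by (C3).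
\end{example}

The family of countable sets fails because there are infinitely many disjoint ``large'' sets. For an ultrafilter there are never two disjoint large sets, and $\sigma$-completeness takes care of limits. We state this in a form that will also serve in Section~\ref{sec:gray}, where sequences converge only outside a small set of coordinates.

\begin{lemma}\label{lem:uf}
Let $U$ be a $\sigma$-complete ultrafilter on $T$, let $D\in U$, and let $x_n,x\subset T$ be such that for each $\beta\in D$ we have $x_n(\beta)=x(\beta)$ for all large $n$. Then $[x_n\in U]=[x\in U]$ for all large $n$.
\end{lemma}

\begin{proof}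
Let $D_m=\{\beta\in D: x_n(\beta)=x(\beta)\text{ for all }n\ge m\}$, so that $D=\bigcup_mD_m$. If no $D_m$ were in $U$, then all the sets $T\setminus D_m$ would be in $U$, and by $\sigma$-completeness so would their intersection $T\setminus D$, which is impossible. Fix $m$ with $D_m\in U$. A set $S$ belongs to $U$ if and only if $S\cap D_m$ does, and $x_n\cap D_m=x\cap D_m$ for $n\ge m$.
\end{proof}

Taking $D=T$, we see that a $\sigma$-complete ultrafilter $U$ is sequentially clopen. If $U$ is nonprincipal, then it contains the complement of every point, so flipping one coordinate, and hence finitely many, does not change membership in $U$. If such a $U$ were clopen, membership would by (C5) depend on no coordinate at all, whereas $T\in U$ and $\emptyset\notin U$.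

\begin{remark}\label{rem:continuum}
We have $\mu_0>\mathfrak c$. Indeed, let $U$ be a $\sigma$-complete ultrafilter on a set $T\subset\{0,1\}^\omega$, and for each $n$ choose $\varepsilon_n\in\{0,1\}$ with $\{t\in T:t(n)=\varepsilon_n\}\in U$. The intersection of these sets is in $U$ and has at most one point, so $U$ is principal. Thus Theorem~\ref{thm:positive} applies outright to spaces of weight at most $\mathfrak c$. The space $Z$ of Example~\ref{ex:long} has weight at most $\aleph_1$ (use intervals with endpoints $(\alpha,r)$, $r$ rational), so it is not dyadic, and it shows that the word ``dyadic'' cannot be dropped from Theorem~\ref{thm:positive}.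
\end{remark}

\section{Sequentially continuous functions on a cube}\label{sec:class}

The ``if'' part of Theorem~\ref{thm:class} follows from Lemma~\ref{lem:uf} with $D=\kappa$: if $x_k\to x$, then each of the finitely many arguments $[x_k\in U_i]$ of $h$ is eventually equal to $[x\in U_i]$. The rest of this section proves the ``only if'' part.

\subsection{The plan}

Given $g$, we have to find the ultrafilters. If $g=h([\cdot\in U_1],\dots,[\cdot\in U_n])$, then flipping a set of coordinates that belongs to no $U_i$ never changes $g$, while among pairwise disjoint sets at most $n$ can belong to some $U_i$. So we should prove that there are no pairwise disjoint sets $J_n$ and points $x_n$ with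
\begin{equation}\label{eq:flip}
g(x_n\triangle J_n)\ne g(x_n)\qquad\text{for all }n .
\end{equation}
This is Lemma~\ref{lem:disjoint}; once it is known, the ultrafilters are obtained by Boolean algebra.

If the index set is countable, \eqref{eq:flip} is ruled out in one line. By (C4) a subsequence of $(x_n)$ converges to some $x$; by (C1) and (C3) the points $x_n\triangle J_n$ converge to $x$ along the same subsequence; so both sides of \eqref{eq:flip} are eventually equal to $g(x)$. The difficulty is that in a larger cube $(x_n)$ need not have a convergent subsequence. For instance, let $T=\mathcal P(\omega)$ and $x_n=\{t\in T:n\in t\}$; along a subsequence $n_0<n_1<\cdots$ the coordinate $t=\{n_0,n_2,n_4,\dots\}$ of $x_{n_k}$ alternates between $1$ and $0$.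

We therefore reduce to the countable case, in two moves. Countably many sets $x_n,J_n$ divide the index set into at most $\mathfrak c$ classes, so we may assume that there are at most $\mathfrak c$ coordinates. In a cube with at most $\mathfrak c$ coordinates we show that the value of $g$ at any given point is determined by countably many coordinates (Lemma~\ref{lem:support}); the points $x_n$ and $x_n\triangle J_n$ can then be cut down to a countable set. The real work is in the first step toward Lemma~\ref{lem:support}, namely that the value of $g$ at the top element $T$ is attained at a countable set.

\subsection{Sweeping along the real line}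

For $T$ uncountable, $T$ is not a limit of a sequence of countable sets, so sequential continuity does not directly relate $g(T)$ to the values of $g$ on countable sets. We need a route from $\emptyset$ to $T$ on which sequences suffice. If $T\subset\mathbb R$, the initial segments of $T$ form such a route. Along it, $g$ can change only at a \emph{jump}, the passage from $T_{<t}=\{s\in T:s<t\}$ to $T_{\le t}=\{s\in T:s\le t\}$. A jump at $t$ disappears if $t$ is put into the set from the start. So we sweep, collect the jumps in a set $C$, and sweep again from $C$, looking at the values $g(C\cup S)$ as $S$ runs through the initial segments. When no jumps are left, $g(C)=g(T)$.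

\begin{example}\label{ex:sweep}
Let $T=\mathbb R$ and $g(x)=x(1)\,x(2)$. Starting from $C_0=\emptyset$, the value $g(S)$ is $0$ until $S$ contains $2$, so the only jump is at $t=2$. Starting from $C_1=\{2\}$, we have $g(C_1\cup S)=S(1)$, and there is a new jump at $t=1$. Starting from $C_2=\{1,2\}$ there are no jumps, and $g(C_2)=1=g(T)$. So removing a jump can create another one, and the procedure has to be iterated. We do not yet know that it stops after finitely many steps, which is why the proof below passes to the limit and needs Step~4.
\end{example}

\begin{lemma}\label{lem:top}
Let $|T|\le\mathfrak c$ and let $g\colon\mathcal P(T)\to\{0,1\}$ be sequentially continuous. Then there is a countable $C\subset T$ with $g(C)=g(T)$.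
\end{lemma}

\begin{proof}
A bijection of index sets induces a homeomorphism of cubes, so we may assume $T\subset\mathbb R$. Let $L\subset\mathcal P(T)$ be the set of initial segments of $(T,<)$, including $\emptyset$ and $T$. It is a chain under inclusion and is closed under arbitrary unions and intersections. Every sequence in a linearly ordered set has a monotone subsequence, so by (C2) every sequence in $L$ has a subsequence converging to an element of $L$. For $C\subset T$ define $h_C\colon L\to\{0,1\}$ by $h_C(S)=g(C\cup S)$, and let
\[
j(C)=\{t\in T: h_C(T_{<t})\ne h_C(T_{\le t})\}
\]
be the set of jumps. By (C1), if $S_n\to S$ in $L$, then $h_C(S_n)=h_C(S)$ for all large $n$.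

\smallskip
\emph{Step 1: $j(C)\cap C=\emptyset$.} If $t\in C$, then $C\cup T_{<t}=C\cup T_{\le t}$.

\smallskip
\emph{Step 2: $j(C)$ is finite.} Otherwise $j(C)$ contains a strictly monotone sequence $(t_n)$. If it increases, then $T_{<t_n}\subset T_{\le t_n}\subset T_{<t_{n+1}}$, so the sequences $(T_{<t_n})$ and $(T_{\le t_n})$ increase to the same union $S$. If it decreases, then $T_{\le t_n}\supset T_{<t_n}\supset T_{\le t_{n+1}}$, and they decrease to the same intersection $S$. In both cases $h_C(T_{<t_n})=h_C(S)=h_C(T_{\le t_n})$ for large $n$, contrary to $t_n\in j(C)$.

\smallskip
\emph{Step 3: if $j(C)=\emptyset$, then $g(C)=g(T)$.} This is the argument that proves the connectedness of an interval. Put $h=h_C$. Let $\mathcal F$ be the set of all $S\in L$ such that $h(S')=h(\emptyset)$ for every $S'\in L$ with $S'\subset S$, and let $S^*=\bigcup\mathcal F\in L$. The family $\mathcal F$ contains $\emptyset$, and with each $S$ it contains all smaller elements of $L$.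

First, $S^*\in\mathcal F$. This is clear if $S^*=\emptyset$. Otherwise, since $S^*\subset\mathbb R$, there is a nondecreasing sequence $(s_n)$ in $S^*$ such that every point of $S^*$ is at most some $s_n$: a constant sequence if $S^*$ has a largest element, and a sequence tending to $\sup S^*$ if not. Each $s_n$ lies in a member of $\mathcal F$, which contains $T_{\le s_n}$, so $T_{\le s_n}\in\mathcal F$. These segments increase to $S^*$, hence $h(S^*)=h(\emptyset)$. If $S'\in L$ and $S'\subsetneq S^*$, pick $t\in S^*\setminus S'$ and $n$ with $t\le s_n$; then $S'\subset T_{<t}\subset T_{\le s_n}$, so $h(S')=h(\emptyset)$.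

Next, $S^*=T$. Suppose not. If $T\setminus S^*$ has a least element $t$, then $S^*=T_{<t}$. Since $t\notin j(C)$, we have $h(T_{\le t})=h(S^*)=h(\emptyset)$, and every other element of $L$ contained in $T_{\le t}$ is contained in $S^*$. So $T_{\le t}\in\mathcal F$, which contradicts $t\notin S^*$. If $T\setminus S^*$ has no least element, then, again because we are in $\mathbb R$, there is a strictly decreasing sequence $(p_n)$ in $T\setminus S^*$ such that every point of $T\setminus S^*$ is at least some $p_n$. Then the segments $T_{<p_n}$ decrease to $S^*$. The segment $T_{<p_n}$ contains $p_{n+1}\notin S^*$, so it is not in $\mathcal F$, and there is $S_n'\in L$ with $S_n'\subset T_{<p_n}$ and $h(S_n')\ne h(\emptyset)$. Since $S^*\in\mathcal F$, the segment $S_n'$ is not contained in $S^*$, so it contains $S^*$. By (C2), $S_n'\to S^*$, hence $h(S_n')=h(S^*)=h(\emptyset)$ for large $n$, a contradiction.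

Thus $T\in\mathcal F$, and $g(C)=h(\emptyset)=h(T)=g(T)$.

\smallskip
\emph{Step 4: if $C_n$ increases to $C$, then $h_{C_n}=h_C$ for all large $n$.} Otherwise, for infinitely many $n$ there is $S_n\in L$ with $g(C_n\cup S_n)\ne g(C\cup S_n)$. Along a subsequence $S_n\to S$, so that $C_n\cup S_n\to C\cup S$ and $C\cup S_n\to C\cup S$ by (C1). Both values are then eventually equal to $g(C\cup S)$, a contradiction.

\smallskip
Now put $C_0=\emptyset$, $C_{n+1}=C_n\cup j(C_n)$ and $C=\bigcup_nC_n$. By Step~2 each $C_n$ is finite, so $C$ is countable. By Step~4 there is $n$ with $h_C=h_{C_n}$, hence $j(C)=j(C_n)\subset C_{n+1}\subset C$. By Step~1, $j(C)=\emptyset$, and by Step~3, $g(C)=g(T)$.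
\end{proof}

\begin{remark}
Steps 1, 2 and 4 work for any linear order on any set $T$. The bound on $|T|$ enters only in Step~3, through the sequences $(s_n)$ and $(p_n)$. To see what fails, let $T=\mu_0$ with its well-order, let $U$ be a nonprincipal $\sigma$-complete ultrafilter on it, and let $g(x)=[x\in U]$. A countable set $C$ is not in $U$. A proper initial segment $S$ is not in $U$ either, since otherwise $U\cap\mathcal P(S)$ would be a nonprincipal $\sigma$-complete ultrafilter on a set of cardinality less than $\mu_0$. So $h_C$ vanishes on all proper initial segments and has no jumps, while $h_C(T)=1$: the change occurs at a limit that no sequence reaches.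
\end{remark}

\subsection{Countable supports}

Lemma~\ref{lem:top} concerns the way from $\emptyset$ to $T$. By translating, it applies to the way from any point $x$ to any point $y$: a change of value between $x$ and $y$ is already produced by flipping countably many coordinates. Fact (C3) then confines all such changes at a fixed $x$ to one countable set.

\begin{lemma}\label{lem:support}
Let $|T|\le\mathfrak c$ and let $g\colon\mathcal P(T)\to\{0,1\}$ be sequentially continuous. For each $x\subset T$ there is a countable $F_x\subset T$ such that $g(y)=g(x)$ whenever $y\cap F_x=x\cap F_x$.
\end{lemma}

\begin{proof}
Fix $x$. For $y\subset T$, the function $S\mapsto g(x\triangle S)$ on $\mathcal P(x\triangle y)$ is sequentially continuous by (C1), and its value at the top element $S=x\triangle y$ is $g(y)$. By Lemma~\ref{lem:top} there is a countable $C\subset x\triangle y$ with $g(x\triangle C)=g(y)$.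

Suppose that no $F_x$ exists. We choose $y_n$ and $C_n$ recursively. The countable set $\bigcup_{i<n}C_i$ cannot serve as $F_x$, so there is $y_n$ that agrees with $x$ on it and satisfies $g(y_n)\ne g(x)$; let $C_n\subset x\triangle y_n$ be countable with $g(x\triangle C_n)=g(y_n)$. Since $x\triangle y_n$ is disjoint from $C_i$ for $i<n$, the sets $C_n$ are pairwise disjoint. By (C3), $x\triangle C_n\to x$, while $g(x\triangle C_n)\ne g(x)$ for all $n$. This contradicts sequential continuity.
\end{proof}

\subsection{Disjoint flips}

\begin{lemma}\label{lem:disjoint}
Let $\kappa$ be arbitrary and let $g\colon\mathcal P(\kappa)\to\{0,1\}$ be sequentially continuous. There are no pairwise disjoint sets $J_n\subset\kappa$ and sets $x_n\subset\kappa$ ($n\in\omega$) with $g(x_n\triangle J_n)\ne g(x_n)$ for all $n$.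
\end{lemma}

\begin{proof}
Suppose that there are.

\smallskip
\emph{Reduction to at most $\mathfrak c$ coordinates.} We identify two indices if none of the given sets separates them. Define $\varphi\colon\kappa\to\{0,1\}^\omega\times\{0,1\}^\omega$ by $\varphi(\alpha)=\bigl((x_n(\alpha))_n,(J_n(\alpha))_n\bigr)$ and let $T=\varphi(\kappa)$, so $|T|\le\mathfrak c$. Put $x_n'=\{(a,b)\in T:a(n)=1\}$ and $J_n'=\{(a,b)\in T:b(n)=1\}$. Then $x_n=\varphi^{-1}(x_n')$ and $J_n=\varphi^{-1}(J_n')$, and the $J_n'$ are pairwise disjoint because their preimages are and $\varphi$ maps onto $T$. The map $S\mapsto\varphi^{-1}(S)$ from $\mathcal P(T)$ to $\mathcal P(\kappa)$ commutes with $\triangle$, and it is continuous since the coordinate $\alpha$ of $\varphi^{-1}(S)$ is the coordinate $\varphi(\alpha)$ of $S$. So $g'(S)=g(\varphi^{-1}(S))$ is sequentially continuous on $\mathcal P(T)$, and $g'(x_n'\triangle J_n')\ne g'(x_n')$ for all $n$.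

\smallskip
\emph{Reduction to countably many coordinates.} Apply Lemma~\ref{lem:support} to $g'$ and let $F=\bigcup_n\bigl(F_{x_n'}\cup F_{x_n'\triangle J_n'}\bigr)$, a countable set. Put $u_n=x_n'\cap F$ and $v_n=J_n'\cap F$. Then $u_n$ agrees with $x_n'$ on $F$, and $u_n\triangle v_n=(x_n'\triangle J_n')\cap F$ agrees with $x_n'\triangle J_n'$ on $F$. Therefore
\[
g'(u_n)=g'(x_n')\ne g'(x_n'\triangle J_n')=g'(u_n\triangle v_n).
\]
The $v_n$ are pairwise disjoint, so the restriction of $g'$ to $\mathcal P(F)$, the points $u_n$ and the sets $v_n$ satisfy \eqref{eq:flip} over the countable index set $F$. We saw after \eqref{eq:flip} that this is impossible.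
\end{proof}

It is essential here that $g$ has discrete values: the continuous function $x\mapsto\sum_{n\in x}2^{-n}$ on $\mathcal P(\omega)$ is changed by flipping any single coordinate.

\subsection{The ideal of negligible sets}

\begin{proof}[Proof of the ``only if'' part of Theorem~\ref{thm:class}]
Let $g\colon\mathcal P(\kappa)\to\{0,1\}$ be sequentially continuous. Consider the sets of coordinates inside which no flip ever changes $g$:
\[
N=\{I\subset\kappa: g(x\triangle J)=g(x)\text{ for all }x\subset\kappa\text{ and all }J\subset I\}.
\]

\smallskip
\emph{$N$ is a $\sigma$-ideal.} It contains $\emptyset$ and is closed under subsets. If $I,I'\in N$ and $J\subset I\cup I'$, then $x\triangle J=(x\triangle(J\cap I))\triangle(J\setminus I)$ with $J\cap I\subset I$ and $J\setminus I\subset I'$, so $g(x\triangle J)=g(x\triangle(J\cap I))=g(x)$; here we use that the definition of $N$ quantifies over all base points. If $I_k\in N$ for $k\in\omega$ and $J\subset\bigcup_kI_k$, put $J_k=J\cap(I_0\cup\dots\cup I_k)$. Then $g(x\triangle J_k)=g(x)$ by the finite case and $x\triangle J_k\to x\triangle J$, so $g(x\triangle J)=g(x)$.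

\smallskip
\emph{Atoms.} Call a set \emph{positive} if it is not in $N$. A positive set $I$ contains a set $J$ with $g(x\triangle J)\ne g(x)$ for some $x$, so by Lemma~\ref{lem:disjoint} there is no infinite family of pairwise disjoint positive sets. Call a positive set an \emph{atom} if it is not the union of two disjoint positive sets. Every positive set $I$ contains an atom: otherwise we could split $I=I_0\sqcup R_0$, $R_0=I_1\sqcup R_1,\dots$ into positive pieces forever, and the $I_k$ would be pairwise disjoint. Choose pairwise disjoint atoms one after another for as long as possible. The process stops, with a maximal disjoint family $P_1,\dots,P_n$ (possibly $n=0$). The remainder $R=\kappa\setminus\bigcup_iP_i$ contains no atom, so $R\in N$.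

\smallskip
\emph{The ultrafilters.} Let $U_i=\{S\subset\kappa: S\cap P_i\notin N\}$. For every $S\subset\kappa$ exactly one of the sets $S\cap P_i$ and $P_i\setminus S$ is in $N$: at least one because $P_i$ is an atom, and not both because $P_i$ is positive. Thus exactly one of $S$ and $\kappa\setminus S$ is in $U_i$, and $S\in U_i$ if and only if $P_i\setminus S\in N$. Also $\emptyset\notin U_i$, and $U_i$ is closed under supersets since $N$ is closed under subsets. If $S_k\in U_i$ for $k\in\omega$, then $P_i\setminus\bigcap_kS_k=\bigcup_k(P_i\setminus S_k)\in N$, so $\bigcap_kS_k\in U_i$. Hence $U_i$ is a $\sigma$-complete ultrafilter.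

\smallskip
\emph{The formula.} For $\varepsilon\in\{0,1\}^n$ put $h(\varepsilon)=g\bigl(\bigcup\{P_i:\varepsilon_i=1\}\bigr)$. Given $x\subset\kappa$, let $x'=\bigcup\{P_i:x\in U_i\}$ and $J=x\triangle x'$. If $x\in U_i$, then $J\cap P_i=P_i\setminus x\in N$; if $x\notin U_i$, then $J\cap P_i=x\cap P_i\in N$; and $J\cap R\subset R\in N$. So $J\in N$, and
\[
g(x)=g(x\triangle J)=g(x')=h([x\in U_1],\dots,[x\in U_n]).
\]

Finally, let $\kappa<\mu_0$ and let $g$ be the indicator of a sequentially clopen set $A$. By the definition of $\mu_0$, each $U_i$ is principal, say $\{\alpha_i\}\in U_i$, so $[x\in U_i]=x(\alpha_i)$. Membership in $A$ depends only on the coordinates $\alpha_1,\dots,\alpha_n$, and $A$ is clopen by (C5).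
\end{proof}

\section{Weight below the first measurable cardinal}\label{sec:positive}

Theorem~\ref{thm:class} needs a small cube, whereas Theorem~\ref{thm:positive} assumes only that the image has small weight. So we first discard the coordinates that the map does not use. (If there are no measurable cardinals, every cube is small and this step is unnecessary.)

\begin{lemma}\label{lem:factor}
A dyadic compact space $X$ of infinite weight $\lambda$ is a continuous image of $\{0,1\}^D$ for some set $D$ with $|D|\le\lambda$.
\end{lemma}

\begin{proof}
Let $f\colon\mathcal P(\kappa)\to X$ be a continuous surjection. A compact space of infinite weight $\lambda$ embeds in $[0,1]^\lambda$, so we may regard $f$ as a family $(f_\xi)_{\xi<\lambda}$ of continuous real functions on $\mathcal P(\kappa)$. The real functions depending on finitely many coordinates are continuous, and they form an algebra that contains the constants and separates points. By the Stone--Weierstrass theorem each $f_\xi$ is a uniform limit of a sequence of such functions, so it depends only on a countable set $D_\xi$ of coordinates. Let $D=\bigcup_{\xi<\lambda}D_\xi$. Then $|D|\le\lambda\cdot\aleph_0=\lambda$ and $f(x)=f(x\cap D)$ for all $x$, so the restriction of $f$ to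 $\mathcal P(D)$ is still onto $X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $X$ be a connected dyadic compact space of weight $\lambda<\mu_0$. If $\lambda$ is finite, then $X$ is a finite discrete space, so it is a single point and there is nothing to prove. Otherwise Lemma~\ref{lem:factor} gives a continuous surjection $f\colon\{0,1\}^\kappa\to X$ with $\kappa\le\lambda<\mu_0$.

Suppose $X=A\sqcup B$ with $A$ and $B$ nonempty and sequentially closed. If $x_n\to x$ in the cube and $x_n\in f^{-1}(A)$, then $f(x_n)\to f(x)$ with $f(x_n)\in A$, so $x\in f^{-1}(A)$. The same holds for $B$, so $f^{-1}(A)$ is sequentially clopen, with complement $f^{-1}(B)$. By Theorem~\ref{thm:class} both sets are clopen, hence compact. Then $A=f(f^{-1}(A))$ and $B=f(f^{-1}(B))$ are compact, hence closed in $X$, which contradicts the connectedness of $X$.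
\end{proof}

By the Ivanovsky--Kuz'minov theorem, Theorem~\ref{thm:positive} covers in particular every connected compact group, Abelian or not, of weight less than $\mu_0$.

\section{The Gray-code continuum}\label{sec:gray}

Suppose that $U$ is a nonprincipal $\sigma$-complete ultrafilter on $\kappa$. It splits the cube $\mathcal P(\kappa)$ into two sequentially closed sets, but the cube is not connected. We want to glue points of the cube so that three demands are met: the quotient is Hausdorff, the quotient is connected, and glued points lie on the same side of $U$.

Two natural attempts each miss one demand. Since $U$ does not see a single coordinate, one may glue all pairs that differ in one coordinate; but this generates the relation ``differ in finitely many coordinates'', whose classes are dense, so the quotient is not Hausdorff. One may instead imitate the binary expansion, which turns $\{0,1\}^\omega$ into $[0,1]$ by gluing $w0111\ldots$ to $w1000\ldots$; but this glues $\kappa\setminus\{0\}\in U$ to $\{0\}\notin U$. A change of coordinates in the second attempt meets all three demands.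

\subsection{The countable case}

Let $v\colon\{0,1\}^\omega\to[0,1]$, $v(b)=\sum_nb_n2^{-n-1}$. Two distinct sequences have the same value exactly when they are of the form $w0111\ldots$ and $w1000\ldots$ for a finite word $w$. The \emph{Gray code} of $b$ is the sequence $c$ with $c_0=b_0$ and $c_n=b_{n-1}+b_n\bmod 2$; it records where the digits of $b$ change. The map $b\mapsto c$ is a homeomorphism of $\{0,1\}^\omega$ with inverse $b_n=c_0+\dots+c_n\bmod 2$. For the first dyadic rationals, with $c$ also written as a subset of $\omega$, we get
\[
\begin{array}{c|ll|ll}
 & \multicolumn{2}{c|}{\text{binary}} & \multicolumn{2}{c}{\text{Gray}}\\ \hline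
1/2 & 01111\ldots & 10000\ldots & 01000\ldots=\{1\} & 11000\ldots=\{0,1\}\\
1/4 & 00111\ldots & 01000\ldots & 00100\ldots=\{2\} & 01100\ldots=\{1,2\}\\
3/4 & 10111\ldots & 11000\ldots & 11100\ldots=\{0,1,2\} & 10100\ldots=\{0,2\}
\end{array}
\]
In general, if $w$ has length $\alpha$, the codes of $w0111\ldots$ and $w1000\ldots$ agree below $\alpha$, differ at $\alpha$, are both $1$ at $\alpha+1$ and both $0$ afterwards. Conversely, if a code $c$ has largest element $\alpha+1$, then the digits of $b$ change between the places $\alpha$ and $\alpha+1$ and never again, so $b$ is one of these two sequences. Thus $[0,1]$ is obtained from $\mathcal P(\omega)$ by gluing each set $c$ with maximum $\alpha+1$ to $c\triangle\{\alpha\}$. Glued points now differ in a single coordinate, and the rule makes sense for any ordinal in place of $\omega$.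

\subsection{The space $X_\kappa$}

Let $\kappa$ be an infinite cardinal; as such it is a limit ordinal, so $\alpha+1<\kappa$ whenever $\alpha<\kappa$. For $x\subset\kappa$ put
\[
\rho(x)=\begin{cases}x\triangle\{\alpha\}&\text{if $x$ has a maximum and $\max x=\alpha+1$,}\\ x&\text{otherwise.}\end{cases}
\]
In the first case $\rho(x)$ has the same maximum as $x$, so $\rho\circ\rho=\mathrm{id}$. Hence $E=\{(x,y):y=x\text{ or }y=\rho(x)\}$ is an equivalence relation whose classes have at most two points, and $|x\triangle y|\le1$ for $(x,y)\in E$. Let $X_\kappa=\mathcal P(\kappa)/E$ with the quotient map $\pi\colon\mathcal P(\kappa)\to X_\kappa$. By the previous subsection, $X_\omega$ is homeomorphic to $[0,1]$.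

\begin{proposition}\label{prop:X}
For every infinite cardinal $\kappa$, the space $X_\kappa$ is a connected dyadic compact space.
\end{proposition}

\begin{proof}
\emph{Hausdorff.} The quotient of a compact space $K$ by an equivalence relation that is closed in $K\times K$ is Hausdorff, so it suffices to show that $E$ is closed. Let $(x,y)\in\overline E$ with $x\ne y$. For any two coordinates, the pairs that agree with $(x,y)$ at these coordinates form a neighborhood of $(x,y)$, which therefore meets $E$. A pair in $E$ differs in at most one coordinate, so $x\triangle y$ is a single point $\{\alpha\}$. Let $\beta>\alpha$ and take $(x',y')\in E$ agreeing with $(x,y)$ at $\alpha$ and $\beta$. Since $x'$ and $y'$ differ at $\alpha$, we have $y'=\rho(x')=x'\triangle\{\alpha\}$ and $\max x'=\alpha+1$. Thus $x(\beta)=x'(\beta)$ equals $1$ if $\beta=\alpha+1$ and $0$ if $\beta>\alpha+1$. As $\beta>\alpha$ was arbitrary, $\max x=\alpha+1$, so $y=x\triangle\{\alpha\}=\rho(x)$ and $(x,y)\in E$. Hence $X_\kappa$ is a Hausdorff continuous image of $\{0,1\}^\kappa$, that is, a dyadic compact space.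

\smallskip
\emph{Connected.} Let $V\subset X_\kappa$ be clopen and $W=\pi^{-1}(V)$. Then $W$ is clopen, and $x\in W$ if and only if $\rho(x)\in W$. By (C5), membership in $W$ depends only on finitely many coordinates $\alpha_1<\dots<\alpha_n$. The gluing rule allows us to flip a coordinate only next to the maximum of a set, so we eliminate these coordinates from the top down. We show by downward induction on $i=n,\dots,0$ that membership in $W$ depends only on the coordinates in $H_i=\{\alpha_1,\dots,\alpha_i\}$. Suppose this holds for some $i\ge1$, and let $a\subset H_i$. The set $a\cup\{\alpha_i+1\}$ has maximum $\alpha_i+1$, so $\rho(a\cup\{\alpha_i+1\})=(a\triangle\{\alpha_i\})\cup\{\alpha_i+1\}$. Since $\alpha_i+1\notin H_i$,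
\[
a\in W\iff a\cup\{\alpha_i+1\}\in W\iff(a\triangle\{\alpha_i\})\cup\{\alpha_i+1\}\in W\iff a\triangle\{\alpha_i\}\in W .
\]
For arbitrary $x$, the set $x\cap H_i$ equals $x\cap H_{i-1}$ or differs from it exactly at $\alpha_i$, so $x\in W\iff x\cap H_i\in W\iff x\cap H_{i-1}\in W$. This is the claim for $i-1$. For $i=0$ we get $W=\emptyset$ or $W=\mathcal P(\kappa)$, so $V=\emptyset$ or $V=X_\kappa$.
\end{proof}

\subsection{The ultrafilter disconnects $X_\kappa$ sequentially}

The ultrafilter descends to a partition of $X_\kappa$. What remains is that a convergent sequence in $X_\kappa$ need not lift to a convergent sequence in the cube: the lifts may alternate between the two points of the fiber over the limit. But these two points differ in one coordinate only, and in every other coordinate the lifts do converge.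

\begin{proposition}\label{prop:split}
Let $U$ be a nonprincipal $\sigma$-complete ultrafilter on an infinite cardinal $\kappa$. Then $A=\pi(U)$ and $B=\pi(\mathcal P(\kappa)\setminus U)$ are nonempty disjoint sequentially closed sets with union $X_\kappa$.
\end{proposition}

\begin{proof}
Clearly $A\cup B=X_\kappa$, and both sets are nonempty because $\kappa\in U$ and $\emptyset\notin U$. If $(x,y)\in E$, then $|x\triangle y|\le1$, so $[x\in U]=[y\in U]$ because $U$ is nonprincipal. Hence $A\cap B=\emptyset$, and $\pi(x)\in A$ if and only if $x\in U$.

Let $z_n\to z$ in $X_\kappa$. Choose $x_n\in\pi^{-1}(z_n)$, write $\pi^{-1}(z)=\{p,p'\}$ (possibly $p=p'$), and let $D=\kappa\setminus(p\triangle p')$. We claim that for each $\beta\in D$, $x_n(\beta)=p(\beta)$ for all large $n$. Otherwise there is a subsequence with $x_{n_k}(\beta)\ne p(\beta)$ for all $k$. By compactness it has a cluster point $w$ in $\mathcal P(\kappa)$, and $w(\beta)\ne p(\beta)=p'(\beta)$ because the set of points with a prescribed value at $\beta$ is closed. On the other hand, $\pi(w)$ is a cluster point of the sequence $(z_{n_k})$, which converges to $z$ in the Hausdorff space $X_\kappa$. So $\pi(w)=z$ and $w\in\{p,p'\}$, a contradiction.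

The complement of $D$ has at most one point, so $D\in U$, and Lemma~\ref{lem:uf} gives $[x_n\in U]=[p\in U]$ for all large $n$. Thus $z_n$ eventually lies in the same one of the sets $A$, $B$ as $z$. If all $z_n$ are in $A$, then $z\in A$, and if all $z_n$ are in $B$, then $z\in B$.
\end{proof}

Nonprincipality makes the partition descend to $X_\kappa$, and $\sigma$-completeness makes the pieces sequentially closed. Without the latter the conclusion fails, as it must for $X_\omega\cong[0,1]$: if $U$ is a nonprincipal ultrafilter on $\omega$, the tails $\omega\setminus n$ belong to $U$ and converge to $\emptyset\notin U$.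

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $X=X_{\mu_0}$, let $U$ be a nonprincipal $\sigma$-complete ultrafilter on $\mu_0$, and let $A,B$ be as in Proposition~\ref{prop:split}. Fix $\lambda\ge\mu_0$ and put $Y=X\times[0,1]^\lambda$; the second factor serves only to adjust the weight. The space $Y$ is compact and connected, as a product of such spaces (Proposition~\ref{prop:X}). It is dyadic: $[0,1]$ is the image of $\{0,1\}^\omega$ under $v$, so $Y$ is a continuous image of the cube $\{0,1\}^{\mu_0}\times(\{0,1\}^\omega)^\lambda$.

For the weight, recall that $w(\{0,1\}^\nu)=w([0,1]^\nu)=\nu$ for infinite $\nu$, that weight does not increase on passing to a subspace, and that it does not increase on passing to a continuous image of a compact space. The cube above has $\mu_0+\aleph_0\cdot\lambda=\lambda$ coordinates, so $w(Y)\le\lambda$; and $Y$ contains a copy of $[0,1]^\lambda$, so $w(Y)\ge\lambda$.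

Finally, $Y$ is the disjoint union of the nonempty sets $A\times[0,1]^\lambda$ and $B\times[0,1]^\lambda$. They are sequentially closed, because the projection to $X$ carries a convergent sequence in one of them to a sequence in $A$, respectively $B$, that converges to the projection of the limit. So $Y$ is not sequentially connected.
\end{proof}

For $\lambda=\mu_0$ the space $X_{\mu_0}$ itself is an example: its weight is at most $\mu_0$ since it is an image of $\{0,1\}^{\mu_0}$, and it is not smaller by Theorem~\ref{thm:positive}.

\begin{thebibliography}{1}

\bibitem{LCA}
\emph{Connected LCA groups are sequentially connected},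
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1302/lintka.pdf}.

\end{thebibliography}
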